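# Two degree-associated cards determine every tree with at least 27 vertices

## Rooted trees, covers, and two cards with one common cover

A rooted tree is a tree with one vertex, the root, singled out. Between rooted trees, "$=$" means isomorphism preserving the root. We write $\langle X_1,\dots,X_k\rangle$ for the rooted tree whose root has $k$ children and whose **branches**, the subtrees rooted at these children, are $X_1,\dots,X_k$. The order of the branches is irrelevant: they form a multiset, denoted $\mathrm{br}(X)$ for a rooted tree $X$, and exponents denote multiplicities. The one-vertex tree is $\bullet$, and $c(X)=\langle X\rangle$. A tree of the form $c(X)$ is called *planted*. We write $P_k$ for the path with $k$ vertices; when it is used as a rooted tree, its root is an end. So "$A$ is a path", said of a rooted tree $A$, means $A=P_{|A|}$ rooted at an end; in this sense $\langle\bullet,\bullet\rangle$ is not a path. Finally $Y_k=c^k(\langle\bullet,\bullet\rangle)$, a stem of $k$ vertices ending in a fork, so $|Y_k|=k+3$.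

**Definition (covers).** A *leaf* of a rooted tree is a *non-root* vertex without children. If $v$ is a leaf of $Y$ and $X=Y-v$, we say that $X$ is a *rooted card* of $Y$ and that $Y$ *covers* $X$, and write $X\lessdot Y$ or $Y\gtrdot X$. Formally we also put $\emptyset\lessdot\bullet$.

So $Y$ covers $X$ when $Y$ arises from $X$ by attaching one new leaf anywhere. Two rules will be used all the time. The covers of $\langle N\rangle$ arise by replacing some $X\in N\cup\{\emptyset\}$ by a cover of $X$; in particular the covers of $c(X)$ are $\langle X,\bullet\rangle$ and the trees $c(X^+)$ with $X^+\gtrdot X$. If $|X|\ge2$, the rooted cards of $c(X)$ are the trees $c(X')$ with $X'\lessdot X$.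

**Definition (good).** A rooted tree $R$ is *good* if it has leaves $v_1,v_2$ with $R-v_1\neq R-v_2$ such that $R$ is the only rooted tree covering both $R-v_1$ and $R-v_2$. Then $(v_1,v_2)$ is a *good pair*.

Here is a small example. Let $R=\langle\bullet,P_3\rangle$. Deleting the branch $\bullet$ gives $P_4$; deleting the bottom of $P_3$ gives $\langle\bullet,P_2\rangle$. The covers of $P_4$ are $\langle P_3,\bullet\rangle$, $c(\langle P_2,\bullet\rangle)$, $Y_2$, $P_5$ (attach a leaf to the first, second, third, fourth vertex). The covers of $\langle\bullet,P_2\rangle$ are $\langle\bullet,\bullet,P_2\rangle$, $\langle P_2,P_2\rangle$, $\langle\bullet,P_3\rangle$, $\langle\bullet,Y_0\rangle$. The only tree on both lists is $R$, so $R$ is good.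

Good pairs are what the whole proof turns on, and the following lemma produces nearly all of them: delete one leaf from each of two different branches.

**Lemma 1.** Let $R=\langle M\rangle$, let $B_1\ne B_2$ be in $M$ with $|B_1|\le|B_2|$, and let $p\lessdot B_1$, $s\lessdot B_2$ (so $p=\emptyset$ if $B_1=\bullet$). Suppose

1. if $B_2\gtrdot B_1$, then $s=B_1$;
2. if $|B_1|=|B_2|$, then $p\ne s$.

Let $a$ and $b$ arise from $R$ by replacing $B_1$ by $p$, respectively $B_2$ by $s$. Then $a\neq b$ and $R$ is the only common cover of $a$ and $b$. The inequality $a\ne b$ holds even without (1) and (2).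

*Proof.* Since $B_1\ne B_2$ and $|B_1|\le|B_2|$, we have $|B_2|\ge2$, so $s\ne\emptyset$. If $a=b$, then $\{p,B_2\}=\{s,B_1\}$ as multisets (both sides have two symbols, $\emptyset$ counted). As $p\neq B_1$, this gives $p=s$ and $B_1=B_2$, a contradiction.

Clearly $R$ covers $a$ and $b$. Let $S$ be any common cover. Then $S$ arises from $a$ by replacing some $X$ by $X^+\gtrdot X$ and from $b$ by replacing some $Y$ by $Y^+\gtrdot Y$, where $X,Y$ may be $\emptyset$. Comparing branches, and counting $\emptyset$ as a symbol (both sides have four symbols),
$$\{p,\;B_2,\;X^+,\;Y\}=\{s,\;B_1,\;Y^+,\;X\}. \tag{1}$$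
Since $p\ne B_1$, the symbol $p$ on the left is one of $X,s,Y^+$.

If $p=X$, then $\{B_2,X^+,Y\}=\{s,B_1,Y^+\}$. As $B_2\ne s$ and $B_2\neq B_1$, we get $B_2=Y^+$ and $\{X^+,Y\}=\{s,B_1\}$. If $X^+=B_1$, then $S$ is $a$ with $p$ replaced by $B_1$, so $S=R$. If $X^+=s$ and $Y=B_1$, then $B_2=Y^+\gtrdot Y=B_1$, so $s=B_1$ by (1) of the hypothesis; hence $X^+=B_1$ and again $S=R$.

If $p=s$, then $|B_1|=|B_2|$, contrary to hypothesis (2).

If $p=Y^+$, then $\{B_2,X^+,Y\}=\{s,B_1,X\}$, so $B_2=X$ and $X^+\in\{s,B_1\}$. This is impossible, because $|X^+|=|B_2|+1$. $\square$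

Hypothesis (1) cannot be dropped. Let $B_1=P_3$, $B_2=\langle P_2,\bullet\rangle$, $R=\langle B_1,B_2\rangle$. Here $B_2\gtrdot B_1$. Take $p=P_2$ and the "wrong" card $s=\langle\bullet,\bullet\rangle=Y_0$ of $B_2$. Then $a=\langle P_2,B_2\rangle$ and $b=\langle P_3,Y_0\rangle$. The tree $S=\langle Y_0,B_2\rangle$ covers $a$ (since $Y_0\gtrdot P_2$) and covers $b$ (since $B_2\gtrdot P_3$), and $S\neq R$.

What this is for: given an unrooted tree $G$ and two of its leaf-deleted subtrees, we want to conclude that $G$ is the only graph with these two. If all trees in sight carry a canonical root that survives the deletion of a leaf, then any other candidate is a common cover of two rooted cards, and goodness finishes the job.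

## Dacards, the number drn, and the theorem

A **card** of a graph $G$ is the unlabeled graph $G-v$ for a vertex $v$, and the *deck* is the multiset of cards. A **dacard** (degree-associated card) is a pair $(G-v,\deg_G v)$. A multiset of dacards of $G$ *determines* $G$ if no graph not isomorphic to $G$ has this multiset among its own dacards. The **degree-associated reconstruction number** $\operatorname{drn}(G)$ is the minimum number of dacards that determine $G$.

Example: the path on four vertices has the dacards $(P_3,1)$, twice, and $(P_1\cup P_2,2)$, twice. The single dacard $(P_3,1)$ also occurs in the star $K_{1,3}$; the single dacard $(P_1\cup P_2,2)$ also occurs in the disjoint union of a triangle and a vertex. Together they determine $P_4$: a graph with the first is $P_3$ plus a leaf, so $P_4$ or $K_{1,3}$, and $K_{1,3}$ has no vertex of degree 2. So $\operatorname{drn}(P_4)=2$.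

The paper "Degree-Associated Reconstruction Number Of Graphs" (http://math.uri.edu/%7Ebarrus/papers/drnPreprint.pdf) is the source of the conjecture that $\operatorname{drn}(G)\le2$ for all but finitely many trees $G$, counted up to isomorphism. The conjecture is true:

**Theorem 2.** Let $G$ be a tree with $n\ge27$ vertices. Then $\operatorname{drn}(G)=1$ if $G$ is a star, and $\operatorname{drn}(G)=2$ otherwise.

Consequently every tree with $\operatorname{drn}(G)>2$ has at most 26 vertices, and there are only finitely many of these. We begin with the part of Theorem 2 that can be done by hand.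

**Lemma 3.** A star with $n$ vertices, $n\geq 27$, has $\operatorname{drn}=1$. If a tree $G$ is not a star, no single dacard determines $G$.

*Proof.* A graph with the dacard $(\,(n-1)K_1,\,n-1)$ is a star, since one vertex is joined to all $n-1$ others and there are no further edges.

Let $G$ be a non-star, so $n\ge4$. If $v$ is a leaf, then $G-v$ is a tree with at least 3 vertices and has both a leaf and a nonleaf. Attaching a new leaf to $G-v$ at a leaf, or at a nonleaf, gives two trees with the dacard $(G-v,1)$ and different numbers of leaves; they are not both isomorphic to $G$. If $\deg v=d\ge2$, then some component of $G-v$ has at least two vertices, because otherwise $G$ is a star. Join a new vertex to two vertices of that component and to one vertex in each of $d-2$ other components. The new graph has the dacard $(G-v,d)$, and it is disconnected because one of the $d$ components is not met. So it is not $G$. $\square$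

It remains to find, for every non-star $G$ with $n\geq 27$, two dacards that determine it.

**Definition (competitor).** Given vertices $x_1,x_2$ of $G$ with different dacards, a *competitor* is a graph $H$ with vertices $u_1\ne u_2$ such that $\deg_Hu_i=\deg_Gx_i$ and $H-u_i\cong G-x_i$ for $i=1,2$. The two dacards determine $G$ exactly when every competitor is isomorphic to $G$.

If $x_1$ is a leaf, a competitor is $G-x_1$ plus a leaf and hence a tree. If neither $x_i$ is a leaf, competitors are arbitrary graphs, possibly with cycles or disconnected.

A first family can be settled at once. Let $S(\ell_1,\ell_2,\dots)$ be the *spider* whose central vertex carries legs (paths) with $\ell_1,\ell_2,\dots$ vertices; for example $S(1,1,1)=K_{1,3}$.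

**Proposition 4.** If $G=S(1,i,j)$ with $i,j\ge1$, then $\operatorname{drn}(G)\le 2$.

*Proof.* Take the leaf forming a leg of length 1 (card $P_{n-1}$) and the vertex of degree 3 (card $P_1\cup P_i\cup P_j$). A competitor is $P_{n-1}$ plus a leaf and has a vertex of degree 3, so it is some $S(1,i',j')$. Deleting its only vertex of degree 3 gives $\{1,i',j'\}=\{1,i,j\}$. $\square$

## Centroids, and how a deleted leaf can move them

We need a canonical root. The following is classical.

**Lemma 5.** For a tree $T$ with $N\ge2$ vertices, exactly one of the following holds.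

1. There is exactly one vertex $x$ such that all components of $T-x$ have fewer than $N/2$ vertices. Then $T$ is *unicentroidal* with *centroid* $x$.
2. There is exactly one edge whose two sides both have $N/2$ vertices. Then $T$ is *bicentroidal*, and the two sides, rooted at the ends of this edge, are its *halves*.

*Proof.* Choose $x$ so that the largest component of $T-x$ has minimum size $\mu$. If $\mu>N/2$, move from $x$ to its neighbor $x'$ in that component: the component of $T-x'$ containing $x$ has $N-\mu<N/2$ vertices and the others have at most $\mu-1$, contradicting the choice. So $\mu\le N/2$.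

Let $\mu<N/2$. For $y\ne x$, the component of $T-y$ containing $x$ contains everything outside the component of $T-x$ containing $y$, so it has more than $N/2$ vertices; thus $x$ is unique. For every edge, the side not containing $x$ lies in a component of $T-x$ and has fewer than $N/2$ vertices, so no edge is as in (2).

Let $\mu=N/2$. No vertex is as in (1). The edge from $x$ to a component of size $N/2$ is as in (2). Any other edge lies inside one side of it, so it has a side properly containing the other side, hence larger than $N/2$. So the edge is unique. $\square$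

For example $P_5=\langle P_2,P_2\rangle$ is unicentroidal, and deleting a leaf gives $P_4$, which is bicentroidal with halves $P_2,P_2$.

For rooted trees $A,B$ let $A\bowtie B$ be the unrooted tree obtained by joining the two roots by an edge. An isomorphism of unicentroidal trees preserves centroids, so we write $H=\langle\dots\rangle$ for such a tree rooted at its centroid, and equality of unicentroidal trees means rooted equality. If $|A|=|B|$, then $A\bowtie B$ is bicentroidal with halves $A,B$, and equality of two such trees means equality of the unordered pairs of halves.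

The natural plan is now: root $G$ at its centroid $w$, take a good pair of leaves, and use these two leaf dacards. When all branches at $w$ are clearly smaller than half of the tree, $w$ stays the centroid in all trees in sight and the plan works (this will be Case 1 of Proposition 13). The plan stops working at two points.

The first point is that *the centroid can move*. Let $A=\langle P_2,\bullet\rangle$ and $G=\langle A,P_4\rangle$, which is the spider $S(1,2,5)$ on 9 vertices; its centroid $w$ has two branches of size 4. Let $v_1$ be the bottom of the leg of length 2 and $v_2$ the bottom of $P_4$. The rooted cards of the two branches are $Y_0\neq P_3$, so by Lemma 1 the pair $(v_1,v_2)$ is good for $(G,w)$. The unrooted cards are $S(1,1,5)$ and $S(1,2,4)$. Now let $H=\langle A,Y_1\rangle$. Deleting a leaf of the fork gives $S(1,2,4)$. Deleting the branch $\bullet$ of $A$ leaves the fork vertex with legs $1,1,5$, that is, $S(1,1,5)$. So $H$, which has two vertices of degree 3, is a competitor although the pair is good: in the card $S(1,1,5)$ one no longer sees where $w$ was.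

The second point is that *$(G,w)$ may fail to be good*. That is the subject of the next section.

## Homogeneous and exceptional trees, on which leaves may not suffice

**Definition.** The tree $\bullet$ is *homogeneous*, and $\langle C^d\rangle$ with $d\ge1$ is homogeneous if $C$ is. The trees $\langle P_{k+3}^{\,i},Y_k^{\,j}\rangle$ with $k\ge0$, $i,j\ge1$ are *exceptional*, and $\langle X^d\rangle$ with $d\ge1$ is exceptional if $X$ is.

In a homogeneous tree all vertices of the same depth have the same number of children. For example $P_k$ and $\langle P_2,P_2,P_2\rangle$ are homogeneous, and $\langle P_3,Y_0\rangle$ is exceptional. By induction, a homogeneous tree with at least two vertices has only one rooted card: for $\langle C^d\rangle$ it is $\langle C^{d-1},C^-\rangle$, where $C^-$ is the card of $C$, or $\emptyset$ if $C=\bullet$.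

For such trees leaf dacards can really be insufficient. Take the spider $G=\langle P_2^d\rangle$, $d\ge3$, with all legs of length 2. Every leaf has the card $\langle\bullet,P_2^{d-1}\rangle$. The tree $H=\langle\bullet,P_2^{d-2},Y_0\rangle$ has this card twice (delete either leaf of $Y_0$), and $H$ has $d+1$ leaves while $G$ has $d$. So no two leaf dacards determine $G$.

Now take $G=\langle P_3^i,Y_0^j\rangle$ with $i,j\ge1$, $i+j\ge9$. Its leaf cards are $a=\langle P_2,P_3^{i-1},Y_0^j\rangle$ and $b=\langle P_2,P_3^i,Y_0^{j-1}\rangle$. The tree $\langle P_2,P_3^{i-1},Y_0^{j-1},\langle P_2,\bullet\rangle\rangle$ has both $a$ and $b$ as leaf cards, because $\langle P_2,\bullet\rangle$ covers both $P_3$ and $Y_0$. The tree $\langle P_3^{i-1},Y_0^{j+1}\rangle$ has the card $a$ twice. The tree $\langle P_2,P_3^{i-1},Y_1,Y_0^{j-1}\rangle$ has the card $b$ twice (delete either leaf of $Y_1$). In all these trees the root is the centroid, as branches have size at most 4, and the branches differ from those of $G$. So no two leaf dacards determine $G$ either.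

We therefore set four families aside.

- (S1) $G=\langle B^d\rangle$ with $d\ge2$ and $B$ homogeneous, or $G=B\bowtie B$ with $B$ homogeneous. (Stars and all paths with at least three vertices are here.)
- (S2) $(G,w)$ is exceptional for the centroid $w$ of $G$, or $G=A\bowtie A$ with $A$ exceptional.
- (S3) $G=D(1,b)$. Here $D(a,b)$ has two adjacent vertices $s_1,s_2$, and to each of them one pendant path with $a$ vertices and one with $b$ vertices are attached. For example $D(1,1)$ has six vertices, four of them leaves.
- (S4) $G=S(1,i,j)$ with $i,j\ge1$.

The proof has two halves. Outside (S1)–(S4) two leaf dacards suffice, with leaves chosen so carefully that a moving centroid does no harm. Inside the families we use at least one vertex that is not a leaf; (S4) is already done by Proposition 4.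

## Which rooted trees are good

The purpose of this section is to show that homogeneous and exceptional trees are the only rooted trees with at least two vertices that need not be good. First we collect relations that force a tree to be a path; they will exclude most competitors later.

**Lemma 6.**

(a) If $c(X)\gtrdot X$, then $X$ is a path. In particular, if $A=c(A-v)$ for a leaf $v$ of $A$, then $A$ is a path.

(b) If $|A|\ge2$, $v$ is a leaf of $A$ and $cc(A-v)\gtrdot A$, then $A$ is a path.

(c) If $|A|\ge4$, $v$ is a leaf of $A$, $\langle A-v,\bullet\rangle\gtrdot A$ and $A$ is not a path, then $A=\langle A',\bullet\rangle$ with $A'\lessdot A-v$ and $|A'|=|A|-2\ge2$. The tree $A'$ is determined by $A$.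

*Proof.* (a) This is clear for $|X|=1$. If $|X|\ge2$, then $X$, being a rooted card of $c(X)$, is $c(X')$ with $X'\lessdot X$. So $c(X')\gtrdot X'$. By induction $X'$ is a path, hence so is $X$. If $A=c(A-v)$, then $c(A-v)\gtrdot A-v$, so $A-v$ and $A$ are paths.

(b) This is clear for $|A|=2$. Let $|A|\ge3$. Since $|A-v|\ge2$, the rooted card $A$ of $cc(A-v)$ has the form $cc(D)$ with $D\lessdot A-v$. Put $A_1=c(D)$, so $A=c(A_1)$ and $|A_1|\ge2$. Then $v$ is a leaf of $A_1$ and $A-v=c(A_1-v)$. From $c(A_1)\lessdot ccc(A_1-v)$ we get $A_1\lessdot cc(A_1-v)$. By induction $A_1$ is a path, hence so is $A$.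

(c) The leaf deleted from $\langle A-v,\bullet\rangle$ to get $A$ is either $\bullet$ or a leaf of $A-v$ (note $|A-v|\ge3$). In the first case $A=c(A-v)$ and $A$ is a path by (a), a contradiction. In the second case $A=\langle A',\bullet\rangle$ with $A'\lessdot A-v$; it is the branch of size $|A|-2\ge2$, or either branch... in any case the multiset $\{A',\bullet\}$ determines $A'$. $\square$

Next, goodness passes from $B$ to $\langle B^d\rangle$.

**Lemma 7.** If $B$ is good, so is $\langle B^d\rangle$ for every $d\ge1$.

*Proof.* Let $p\ne s$ be the rooted cards of $B$ from a good pair. Delete these leaves from the same copy of $B$; the cards $\langle p,B^{d-1}\rangle\ne\langle s,B^{d-1}\rangle$ result. A common cover gives, as in (1),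
$$\{p,\;X^+,\;Y\}=\{s,\;Y^+,\;X\}.$$
Since $p\ne s$, either $p=X$ or $p=Y^+$. If $p=X$, then $\{X^+,Y\}=\{s,Y^+\}$. As $|X^+|=|p|+1=|s|+1$, we have $X^+\ne s$, so $X^+=Y^+$ and $Y=s$. Thus $X^+$ covers both $p$ and $s$, so $X^+=B$ and the cover is $\langle B^d\rangle$. If $p=Y^+$, then $\{X^+,Y\}=\{s,X\}$, so $X^+=s$, $Y=X$ and $|X|=|B|-2$. All branches of the card containing $X$ have size at least $|B|-1$, so $X=\emptyset$ and $|B|=2$. But then $B=P_2$ and $p=s$, a contradiction. $\square$

**Lemma 8.** (a) If $|R|\ge2$ and all rooted cards of $R$ are equal, then $R$ is homogeneous.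

(b) If $B_1\ne B_2$ are homogeneous of equal size at least 2 and have a common rooted card, then $\{B_1,B_2\}=\{P_{k+3},Y_k\}$ for some $k\ge0$.

*Proof.* (a) If $R$ had two different branches, deleting a leaf from one and from the other would give different cards, by the last sentence of Lemma 1. So $R=\langle B^d\rangle$. If $|B|=1$, then $R$ is homogeneous. Otherwise distinct cards $p$ of $B$ give distinct cards $\langle p,B^{d-1}\rangle$ of $R$, so all cards of $B$ are equal, $B$ is homogeneous by induction, and so is $R$.

(b) Write $B_i=\langle C_i^{k_i}\rangle$ with $|C_i|=c_i$, $k_1c_1=k_2c_2$ and $k_1\le k_2$. The rooted card of $B_i$ is $\langle C_i^{k_i-1},C_i^-\rangle$, where $C_i^-\lessdot C_i$.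

If $k_1=k_2\ge2$, then $c_1=c_2$, and comparing the largest branches of the common card gives $C_1=C_2$, a contradiction.

If $k_1=k_2=1$, then $C_1\ne C_2$ have equal size, which is at least 2, and from $c(C_1^-)=c(C_2^-)$ they have a common card. By induction $\{C_1,C_2\}=\{P_{k+3},Y_k\}$, so $\{B_1,B_2\}=\{P_{k+4},Y_{k+1}\}$.

If $k_1<k_2$, then $c_1>c_2$. If $k_1\ge2$, the card of $B_1$ has a branch of size $c_1$ and that of $B_2$ has none, a contradiction. So $k_1=1$, $c_1\geq 2$, and the common card $c(C_1^-)$ has exactly one branch. The card of $B_2$ has $k_2-1$ branches, plus one if $c_2\ge2$; so $k_2=2$, $c_2=1$. Thus $B_2=\langle\bullet,\bullet\rangle=Y_0$, and $B_1$ has size 3 and one branch, so $B_1=P_3$. $\square$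

**Lemma 9.** Every rooted tree $R$ with $|R|\ge2$ is homogeneous, exceptional or good. If $R=\langle A',\bullet\rangle$ with $|A'|\ge3$, then $\bullet$ together with any leaf of $A'$ is a good pair of $R$.

*Proof.* The second claim is Lemma 1 with $B_1=\bullet$, $B_2=A'$; the sizes differ, and $A'\not\gtrdot\bullet$.

For the first claim let first $R=\langle B^d\rangle$. If $|B|=1$, then $R$ is homogeneous. Otherwise, by induction, $B$ is homogeneous, exceptional or good, and then so is $R$, by definition or by Lemma 7.

Now let $R$ have two different branches. If two branches have different sizes, apply Lemma 1 to them, choosing $s=B_1$ if $B_2\gtrdot B_1$; so $R$ is good. Suppose all branches have the same size; it is at least 3, since there is only one rooted tree of size 1 and one of size 2. If for some two different branches $B_1,B_2$ we can choose cards $p\ne s$, Lemma 1 shows that $R$ is good. Otherwise, for any two different branches, each has a unique card and these cards are equal. By Lemma 8 the two branches are $P_{k+3}$ and $Y_k$, with $k$ given by the common size. So exactly these two branch types occur,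 and $R$ is exceptional. $\square$

## Trees with two parts of equal size

This section handles $G=\langle A,B\rangle$ (with $n=2m+1$) and $G=A\bowtie B$ (with $n=2m$), where $|A|=|B|=m\ge13$ throughout. Here deleting a leaf moves the centroid, as in the example $S(1,2,5)$. We list all ways in which a card can be completed by a leaf, compare two lists, and read off which choices of leaves are dangerous.

**Completing a card.** Let $v$ be a leaf of $A$ and let $H$ be $G-v$ plus one leaf.

*If $G=\langle A,B\rangle$.* The edge from the root of $G$ to $B$ shows that $G-v$ is bicentroidal with halves $c(A-v)$ and $B$. If the half that receives the new leaf becomes $X^+$ and $Z$ is the other half, then the root of $X^+$ has in $H$ the branch $Z$ of size $m$ and the branches of $X^+$ of total size $m$. As $|H|=2m+1$, this root is the centroid and $H=\langle Z,\mathrm{br}(X^+)\rangle$. So one of the following holds.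

- (a) $H=\langle c(A-v),\mathrm{br}(B^+)\rangle$ with $B^+\gtrdot B$.
- (b) $H=\langle B,\hat A\rangle$ with $\hat A\gtrdot A-v$, or $H=\langle B,A-v,\bullet\rangle$.

*If $G=A\bowtie B$.* Then $|G-v|=2m-1$, and at the root $y$ of $B$ all branches of $G-v$ have size at most $m-1$. So $G-v=\langle A-v,\mathrm{br}(B)\rangle$ with centroid $y$. If the leaf is added to the branch $A-v$, we get form (a) below. Otherwise $B$ becomes some $B^+\gtrdot B$. If all branches of $B^+$ have size at most $m-1$, then $y$ is the centroid of $H$, form (b). If $B^+$ has a branch of size $m$, then $B^+=c(B_1^+)$, $B=c(B_1)$ with $B_1^+\gtrdot B_1$, and the edge below $y$ has both sides of size $m$, form (c).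

- (a) $H=\hat A\bowtie B$ with $\hat A\gtrdot A-v$.
- (b) $H=\langle A-v,\mathrm{br}(B^+)\rangle$, unicentroidal, with $B^+\gtrdot B$.
- (c) $B=c(B_1)$ and $H=c(A-v)\bowtie B_1^+$ with $B_1^+\gtrdot B_1$.

For a leaf of $B$, exchange the letters $A$ and $B$; covers of $B-v$ are then called $\hat B$. We write "(a)/(b)" for: $H$ has form (a) from $v_1$ and form (b) from $v_2$.

**Lemma 10.** Let $A\ne B$, and let $v_1,v_2$ be leaves of $A$, $B$. If the dacards of $v_1,v_2$ coincide or have a competitor $H\not\cong G$, then at least one of the following holds.

- (O1) $A-v_1=B-v_2$.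
- (O2) $B=c(B_1)$, $A\gtrdot B_1$, $A-v_1\ne B_1$.
- (O2′) $A=c(A_1)$, $B\gtrdot A_1$, $B-v_2\ne A_1$.
- (O3) $A$ is a path, $B=c(B_1)$, and some $Y$ covers both $B_1$ and $B-v_2$.
- (O3′) $B$ is a path, $A=c(A_1)$, and some $Y$ covers both $A_1$ and $A-v_1$.
- (O4) $\langle A-v_1,\bullet\rangle\gtrdot A$ and $\langle B-v_2,\bullet\rangle\gtrdot B$.

*Proof.* $A$ and $B$ are not both paths, as $A\ne B$ and $|A|=|B|$. The situation and the list are symmetric under exchanging $(A,v_1)$ with $(B,v_2)$.

**Step 1: $G=\langle A,B\rangle$.** This step compares the forms in the odd case. The cards have the pairs of halves $\{c(A-v_1),B\}$ and $\{A,c(B-v_2)\}$. If they coincide, then, as $A\ne B$, we have $B=c(B-v_2)$ and $A=c(A-v_1)$, and both are paths by Lemma 6(a), a contradiction. So the dacards differ.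

(b)/(b): $\langle B,\hat A\rangle=\langle A,\hat B\rangle$ gives $\hat B=B$ and $\hat A=A$, so $H=G$. The equality $\langle B,A-v_1,\bullet\rangle=\langle A,B-v_2,\bullet\rangle$ gives $A=B$ (the branch of size $m$), a contradiction. Mixed equalities fail by the number of branches.

(a)/(b): first suppose $\{c(A-v_1)\}\cup\mathrm{br}(B^+)=\{A,\hat B\}$. Then $B^+$ has one branch, $B^+=c(Y)$ with $|Y|=m$, so $B=c(B_1)$ with $Y\gtrdot B_1$. If $A=c(A-v_1)$ and $Y=\hat B$, then $A$ is a path and $Y$ covers $B_1$ and $B-v_2$: (O3). If $A=Y$, then $A\gtrdot B_1$ and $H=\langle A,c(A-v_1)\rangle$: this is (O2) unless $A-v_1=B_1$, and then $H=\langle A,c(B_1)\rangle=G$. Now suppose $\{c(A-v_1)\}\cup\mathrm{br}(B^+)=\{A,B-v_2,\bullet\}$. As $|c(A-v_1)|=m$, it must be $A$. So $A=c(A-v_1)$ is a path, and $B^+=\langle B-v_2,\bullet\rangle\gtrdot B$. Also $\langle A-v_1,\bullet\rangle=\langle P_{m-1},\bullet\rangle\gtrdot P_m=A$. So (O4) holds.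

(b)/(a): by symmetry $H\cong G$ or one of (O3′), (O2′), (O4) holds.

(a)/(a): either $c(A-v_1)=c(B-v_2)$, which is (O1), or $c(A-v_1)\in\mathrm{br}(A^+)$ and $c(B-v_2)\in\mathrm{br}(B^+)$. In the latter case, by sizes, $A^+=cc(A-v_1)\gtrdot A$ and $B^+=cc(B-v_2)\gtrdot B$, so both $A$ and $B$ are paths by Lemma 6(b), a contradiction.

**Step 2: $G=A\bowtie B$.** This step does the same in the even case. If the cards $\langle A-v_1,\mathrm{br}(B)\rangle$ and $\langle B-v_2,\mathrm{br}(A)\rangle$ are equal, then (O1) holds, or $A-v_1\in\mathrm{br}(A)$ and $B-v_2\in\mathrm{br}(B)$, i.e. $A=c(A-v_1)$ and $B=c(B-v_2)$ are both paths, impossible. Form (b) is unicentroidal and (a), (c) are bicentroidal, so (b) can only meet (b).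

(a)/(a): $\{\hat A,B\}=\{A,\hat B\}$ gives $\hat B=B$, $\hat A=A$, $H=G$.

(a)/(c): $\{\hat A,B\}=\{c(B-v_2),A_1^+\}$ with $A=c(A_1)$, $A_1^+\gtrdot A_1$. Either $B=c(B-v_2)$ is a path and $\hat A=A_1^+$ covers $A_1$ and $A-v_1$: (O3′). Or $B=A_1^+\gtrdot A_1$ and $\hat A=c(B-v_2)$: this is (O2′) unless $B-v_2=A_1$, and then the halves of $H$ are $c(A_1)=A$ and $B$, so $H=G$.

(c)/(a): by symmetry $H=G$, or (O3) or (O2).

(b)/(b): (O1), or $A-v_1\in\mathrm{br}(A^+)$ and $B-v_2\in\mathrm{br}(B^+)$. As $|A^+|=m+1$ and $|A-v_1|=m-1$, we get $A^+=\langle A-v_1,\bullet\rangle\gtrdot A$, and similarly for $B$: (O4).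

(c)/(c): $\{c(A-v_1),B_1^+\}=\{c(B-v_2),A_1^+\}$. Either (O1), or $c(A-v_1)=A_1^+\gtrdot A_1$ and $c(B-v_2)=B_1^+\gtrdot B_1$ with $A=c(A_1)$, $B=c(B_1)$. As $A-v_1=c(A_1-v_1)$, we get $cc(A_1-v_1)\gtrdot A_1$, so $A_1$ and $A$ are paths by Lemma 6(b); likewise $B$, a contradiction. $\square$

In the example $S(1,2,5)$ (there $m=4$) the bad choice was an instance of (O2): $B=P_4=c(P_3)$, $A=\langle P_2,\bullet\rangle\gtrdot P_3$, but $A-v_1=Y_0$. The cure suggested by (O2) is to choose $v_1$ with $A-v_1=B_1$. This is how the next proof goes.

**Lemma 11.** If $A\ne B$ and $G$ is not of type (S4), then some two leaf dacards determine $G$.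

*Proof.* We choose leaves $v_1,v_2$ avoiding every item of Lemma 10.

**Step 1: neither $A$ nor $B$ is a path.** Then (O3) and (O3′) cannot occur.

(i) Suppose $A=\langle A',\bullet\rangle$ and $B=\langle B',\bullet\rangle$. Let $v_1,v_2$ be these two vertices $\bullet$. Then $A-v_1=c(A')\ne c(B')=B-v_2$, so (O1) fails. (O2) and (O2′) fail because $A,B$ are not planted. If (O4) held, Lemma 6(c) would give $A'\lessdot c(A')$ and $B'\lessdot c(B')$; then $A',B'$ would be paths of equal size and $A=B$, a contradiction.

(ii) Otherwise (O4) fails for every choice of leaves, by Lemma 6(c). Let ($\alpha$) be the condition "$B=c(B_1)$ and $A\gtrdot B_1$", and ($\beta$) the condition "$A=c(A_1)$ and $B\gtrdot A_1$". If ($\alpha$) holds, choose $v_1$ with $A-v_1=B_1$; if ($\beta$) holds, choose $v_2$ with $B-v_2=A_1$. Then (O2) and (O2′) fail. It remains to avoid (O1). If both ($\alpha$) and ($\beta$) hold, (O1) would say $B_1=A_1$, i.e. $A=B$. If only ($\alpha$) holds, take any $v_2$: (O1) would say $B-v_2=B_1$, so $c(B_1)=B\gtrdot B_1$ and $B$ is a path by Lemma 6(a), a contradiction. If only ($\beta$) holds, argue in the same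 way with $A,B$ exchanged. If neither holds, we need leaves with $A-v_1\ne B-v_2$. If there are none, all rooted cards of $A$ and of $B$ are equal to one tree; by Lemma 8(a) both are homogeneous, and by Lemma 8(b) one of them is a path, a contradiction.

**Step 2: one of $A,B$ is a path.** Say $A=P_m$ and $B$ is not a path. If $B\gtrdot P_{m-1}$, then $B$ is $P_{m-1}$ with a leaf attached to a vertex other than its bottom vertex, and $G$ is a path with a leaf attached to an inner vertex. So $G=S(1,i,j)$, which is excluded. Hence $B\not\gtrdot P_{m-1}$. Therefore (O1) and (O2′) fail, as $A-v_1=P_{m-1}=A_1$. (O2) would give $B_1=P_{m-1}$ and $B$ a path. (O3′) fails because $B$ is not a path. Only (O3) and (O4) are left.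

Write $B=c^j(B_0)$, where the root of $B_0$ has at least two children. Here $B_0\ne\langle\bullet,\bullet\rangle$, because $Y_j\gtrdot P_{j+2}=P_{m-1}$. So $|B_0|\ge4$. If $B_0=\langle B',\bullet\rangle$, let $v_2$ be this $\bullet$; then $|B'|\ge2$, and $B'$ is not a path, since otherwise $B-v_2=c^{j+1}(B')=P_{m-1}$. If $B_0$ is not of this form, let $v_2$ be any leaf of $B_0$. Take for $v_1$ the leaf of $A$.

*Let $j=0$.* (O3) fails since $B$ is not planted. (O4) would give, by Lemma 6(c), $B=\langle B',\bullet\rangle$ with $B'\lessdot B-v_2$. So $v_2=\bullet$, $B-v_2=c(B')$ and $B'$ is a path by Lemma 6(a), a contradiction.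

*Let $j\ge1$.* (O4) fails by Lemma 6(c), as $B$ is planted. Suppose (O3): some $Y$ covers both $c^{j-1}(B_0)$ and $c^j(B_0-v_2)$. Let $j\ge2$. If $Y$ is planted, then $Y=c(Y')$, where $Y'$ covers both $c^{j-2}(B_0)$ and $c^{j-1}(B_0-v_2)$; this is the same situation with $j-1$. If $Y$ is not planted, then $Y=\langle c^{j-2}(B_0),\bullet\rangle=\langle c^{j-1}(B_0-v_2),\bullet\rangle$, so $B_0=c(B_0-v_2)$, which is impossible as $B_0$ is not planted. Repeating, we reach a $Y$ covering $B_0$ and $c(B_0-v_2)$. Since $B_0$ has at least two branches, so has $Y$; hence $Y=\langle B_0-v_2,\bullet\rangle\gtrdot B_0$. The deleted leaf is not $\bullet$, because $B_0$ is not planted. So $B_0=\langle B',\bullet\rangle$ with $B'\lessdot B_0-v_2=c(B')$ (recall $v_2=\bullet$ in this case), and $B'$ is a path, a contradiction. $\square$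

**Lemma 12.** If $A=B$ and $G$ is not of type (S1), (S2) or (S3), then some two leaf dacards determine $G$.

*Proof.* If $A$ were homogeneous or exceptional, $G$ would be of type (S1) or (S2). So $A$ is good by Lemma 9, and it is not a path. Take a good pair $v_1,v_2$ of $A$, both leaves in the same copy of $A$ in $G$; if $A=\langle A',\bullet\rangle$, take $v_1=\bullet$, as Lemma 9 allows. Let $H$ be a competitor. We use the forms above with $B=A$. Write $\hat A$, $\check A$ for covers of $A-v_1$, $A-v_2$, and $A^+,\tilde A$ for covers of $A$ occurring in forms from $v_1$, $v_2$.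

**Step 1: $G=\langle A,A\rangle$.** The pairs of halves $\{c(A-v_i),A\}$ differ for $i=1,2$, so the dacards differ.

(b)/(b): if $\langle A,\hat A\rangle=\langle A,\check A\rangle$, then $\hat A=\check A$ covers both cards of the good pair, so it is $A$ and $H=G$. The equality $\langle A,A-v_1,\bullet\rangle=\langle A,A-v_2,\bullet\rangle$ contradicts $A-v_1\ne A-v_2$. Mixed equalities fail by the number of branches.

(a)/(b): $H=\langle c(A-v_1),\mathrm{br}(A^+)\rangle$ has a branch $A$. If $A=c(A-v_1)$, then $A$ is a path, no. If $A\in\mathrm{br}(A^+)$, then $A^+=c(A)\gtrdot A$ and $A$ is a path by Lemma 6(a), no. The combination (b)/(a) is the same with $v_1,v_2$ exchanged.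

(a)/(a): as $c(A-v_1)\ne c(A-v_2)$, we have $c(A-v_1)\in\mathrm{br}(\tilde A)$, so $\tilde A=cc(A-v_1)\gtrdot A$ and $A$ is a path by Lemma 6(b), no.

**Step 2: $G=A\bowtie A$.** The cards $\langle A-v_i,\mathrm{br}(A)\rangle$ differ. Again (b) meets only (b).

(a)/(a): $\hat A=\check A$ covers both cards, so it is $A$ and $H=G$.

(a)/(c): one of the halves of $H=c(A-v_2)\bowtie A_1^+$, with $A=c(A_1)$ and $A_1^+\gtrdot A_1$, is $A$. Either $A=c(A-v_2)$, or $c(A_1)=A=A_1^+\gtrdot A_1$; in both cases $A$ is a path by Lemma 6(a), no. The combination (c)/(a) is the same with $v_1,v_2$ exchanged.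

(b)/(b): as $A-v_1\ne A-v_2$, we have $A-v_1\in\mathrm{br}(\tilde A)$, and by sizes $\tilde A=\langle A-v_1,\bullet\rangle\gtrdot A$. By Lemma 6(c), $A=\langle A',\bullet\rangle$ with $A'\lessdot A-v_1=c(A')$ (as $v_1=\bullet$). So $A'=P_{m-2}$ and $G=D(1,m-2)$ is of type (S3), excluded.

(c)/(c): as $c(A-v_1)\ne c(A-v_2)$, the half $c(A-v_1)$ covers $A_1$, where $A=c(A_1)$. So $cc(A_1-v_1)\gtrdot A_1$, and $A_1$, $A$ are paths by Lemma 6(b), no. $\square$

## All trees outside the four families

We now run through the possible branch sizes at the centroid. The closer the largest branch is to half of the tree, the more care the leaves need.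

**Proposition 13.** If $n\ge27$ and $G$ is not of type (S1)–(S4), then some two leaf dacards determine $G$.

*Proof.* Write $n=2m$ or $n=2m+1$, so $m\ge13$. If $G$ is unicentroidal, let $w$ be its centroid, with branch sizes $b_1\ge b_2\ge\dots\ge b_d$. As $b_1<n/2$, we have $d\ge2$, so leaves of the tree $G$ and of the rooted tree $(G,w)$ are the same. Also $b_1\le m$ if $n=2m+1$ and $b_1\le m-1$ if $n=2m$. So $G$ falls under one of the following cases.

**Case 1: $n=2m+1$ and $b_1\le m-1$, or $n=2m$ and $b_1\le m-2$.** Here the naive plan works. We have $b_1<(n-1)/2$ and $b_1+1<n/2$. So $w$ is the centroid of every $G-v$, $v$ a leaf, and of every tree obtained from $G-v$ by adding a leaf. Hence leaves with different rooted cards have different dacards, and every competitor of a leaf pair, rooted at its centroid, is a common cover of the two rooted cards of $(G,w)$. Since $(G,w)$ is neither homogeneous nor exceptional (types (S1), (S2)), it is good by Lemma 9, and a good pair determines $G$.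

**Case 2: $n=2m$ and $b_1=m-1>b_2$.** The aim is to choose the leaves so that the centroid cannot move. Take $v_1$ in the largest branch $B_1$ and $v_2$ in another branch $B_j$; if $B_1\gtrdot B_j$, choose $v_1$ with $B_1-v_1=B_j$. (If $B_j=\bullet$, then $v_2$ is its only vertex.) In both cards the branches at $w$ have size at most $m-1<\frac{2m-1}2$, so $w$ is their centroid, and they differ by Lemma 1. Let $H$ be a competitor. In the first card all branches at $w$ have size at most $m-2$, so in $H$ they have size at most $m-1$, and the copy of $w$ is the centroid of $H$; thus $H$ is unicentroidal. From the second card, the copy of $w$ has in $H$ branches of size at most $m$; a branch of size $m$ would make $H$ bicentroidal; so this copy is the centroid too. Hence $H$, rooted at its centroid, is a common cover of the two rooted cards, and $H=G$ by Lemma 1.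

**Case 3: $n=2m$ and $b_1=b_2=m-1$.** Counting vertices, $G=\langle A,B,\bullet\rangle$ with $|A|=|B|=m-1$. We pair the leaf $v_0=\bullet$ with a leaf of $A$ or of $B$. Let $v_1$ be a leaf of $A$. The cards $\langle A,B\rangle$ and $\langle A-v_1,B,\bullet\rangle$ are rooted at their centroids and differ. Let $H\not\cong G$ be a competitor of $(v_0,v_1)$. From $v_0$: adding the leaf at the root gives $G$, so it is added to $A$ or $B$, and $H=A^+\bowtie c(B)$ or $H=c(A)\bowtie B^+$, with $A^+\gtrdot A$, $B^+\gtrdot B$. So $H$ is bicentroidal, and from $v_1$ the leaf must be added to $B$: $H=\tilde B\bowtie\langle A-v_1,\bullet\rangle$ with $\tilde B\gtrdot B$. Planted trees differ from $\langle A-v_1,\bullet\rangle$. So in the first case $c(B)=\tilde B\gtrdot B$ and $B$ is a path. In the second case $c(A)=\tilde B\gtrdot B$ and $\langle A-v_1,\bullet\rangle=B^+\gtrdot B$. The first of these relations shows that $B$ is planted; a planted rooted card of $\langle A-v_1,\bullet\rangle$ can arise only by deleting $\bullet$, so $B=c(A-v_1)$. We have shown: if $(v_0,v_1)$ fails, then $B$ is a path or $B=c(A-v_1)$. Exchanging $A$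 and $B$: if $(v_0,v_2)$ with $v_2$ a leaf of $B$ fails, then $A$ is a path or $A=c(B-v_2)$.

If $A$ and $B$ are both paths, $G=S(1,m-1,m-1)$ is of type (S4), excluded. If exactly one is a path, say $A$, then $(v_0,v_1)$ works, because $c(A-v_1)$ would be a path. Suppose neither is a path and both pairs fail. Then $B=c(A-v_1)$ and $A=c(B-v_2)$. So $v_2$ may be viewed as a leaf of $A-v_1$; put $X=(A-v_1)-v_2$. Then $B-v_2=c(X)$ and $A=cc(X)$. Hence $A-v_1=cc(X')$ with $X'\lessdot X$, and $X\lessdot A-v_1=cc(X')$. By Lemma 6(b), $X$ is a path, and so is $A$, a contradiction.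

**Case 4: $n=2m+1$, $b_1=m$, $d\ge3$.** Here one part has exactly $m$ vertices and the rest is spread over several branches. Write $G=A\bowtie U$ with $|A|=m$, where $U=\langle U_1,\dots,U_k\rangle$ has root $w$, $k\ge2$, $|U|=m+1$, all $|U_i|\le m-1$. Take leaves $v_1$ of $A$ and $v_2$ of $U$. In $G-v_1$ all branches at $w$ have size at most $m-1<m=(n-1)/2$, so it is unicentroidal; $G-v_2$ is bicentroidal with halves $A$ and $U-v_2$. So the cards differ. Let $H$ be a competitor; it has $2m+1$ vertices, so it is unicentroidal. From $v_1$: all branches at $w$ in $H$ have size at most $m$, so $w$ is the centroid and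
$$H\text{ is }\langle A-v_1,U_1,\dots,U_k\rangle\text{ with some }X\ (\text{possibly }\emptyset)\text{ replaced by some }X^+\gtrdot X. \tag{2}$$
From $v_2$, by the half that receives the leaf: ($\alpha$) $H=\langle A,\mathrm{br}(Q)\rangle$ with $Q\gtrdot U-v_2$, or ($\beta$) $H=\langle U-v_2,\mathrm{br}(A^+)\rangle$ with $A^+\gtrdot A$. In both cases $H$ has a branch of size $m$ at the centroid, and in (2) only $X^+$ can have size $m$.

($\alpha$): $A=X^+$. If $X=A-v_1$, then $H=G$. Otherwise $X$ is a branch $U_j$ of size $m-1$, so $U=\langle U_j,\bullet\rangle$, $A\gtrdot U_j$ and $H=\langle A,A-v_1,\bullet\rangle$.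

($\beta$): $U-v_2=X^+$. If $X=A-v_1$, then $\mathrm{br}(A^+)=\mathrm{br}(U)$, so $U=A^+\gtrdot A$ and $H=\langle U-v_2,\mathrm{br}(U)\rangle$, which is $G$ if $U-v_2=A$. Otherwise $X=U_j$ has size $m-1$, $U=\langle U_j,\bullet\rangle$, $U-v_2\gtrdot U_j$, $\langle A-v_1,\bullet\rangle=A^+\gtrdot A$ and $H=\langle U-v_2,A-v_1,\bullet\rangle$.

If $U$ is not of the form $\langle B,\bullet\rangle$ with $|B|=m-1$, take $v_1$ arbitrary, and $v_2$ with $U-v_2=A$ if $U\gtrdot A$, arbitrary otherwise. Then always $H=G$.

Let $U=\langle B,\bullet\rangle$ with $|B|=m-1$. By the above, $H\not\cong G$ requires one of the following.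

- ($\alpha'$) $A\gtrdot B$ and $A-v_1\ne B$.
- ($\beta1$) $U\gtrdot A$ and $U-v_2\ne A$.
- ($\beta2$) $U-v_2\gtrdot B$ and $\langle A-v_1,\bullet\rangle\gtrdot A$, but not both $U-v_2=A$ and $A-v_1=B$.

In all that follows, if $A\gtrdot B$, choose $v_1$ with $A-v_1=B$; then ($\alpha'$) fails.

If $U\gtrdot A$, take $v_2$ with $U-v_2=A$ (and $v_1$ arbitrary if $A\not\gtrdot B$). Then ($\beta1$) fails, and ($\beta2$) would need $A=U-v_2\gtrdot B$; but then $A-v_1=B$, so ($\beta2$) fails.

If $U\not\gtrdot A$ and $B$ is not a path, take $v_2=\bullet$ (and $v_1$ arbitrary if $A\not\gtrdot B$). Then ($\beta1$) fails, and $U-v_2=c(B)\not\gtrdot B$ by Lemma 6(a), so ($\beta2$) fails.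

If $U\not\gtrdot A$ and $B=P_{m-1}$, take $v_2$ arbitrary; ($\beta1$) fails. Since $U=\langle P_{m-1},\bullet\rangle\gtrdot P_m$, the tree $A$ is not a path. If $A\gtrdot B$, then $A-v_1=P_{m-1}$, and ($\beta2$) would give $U=\langle A-v_1,\bullet\rangle\gtrdot A$, a contradiction. If $A\not\gtrdot B$ and $A=\langle A',\bullet\rangle$, take $v_1=\bullet$: ($\beta2$) would give by Lemma 6(c) $A'\lessdot c(A')$, so $A'=P_{m-2}$ and $A\gtrdot c(A')=P_{m-1}=B$, a contradiction. If $A\not\gtrdot B$ and $A$ is not of this form, ($\beta2$) fails by Lemma 6(c), and $v_1$ is arbitrary.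

**Case 5: $n=2m+1$, $b_1=m$, $d=2$, or $G$ bicentroidal.** Then $G=\langle A,B\rangle$ or $G=A\bowtie B$ with $|A|=|B|=m$, and Lemmas 11 and 12 apply. $\square$

## The trees $D(a,b)$

From here on we treat the special families, with $n\ge27$ throughout. This section settles (S3). It also covers $D(b,b)$, which will turn up again inside (S1). The pair consists of two consecutive vertices of degree 2, so competitors are arbitrary graphs.

**Proposition 14.** If $a=1,\ b\ge4$ or $a=b\ge4$, then $\operatorname{drn}(D(a,b))\le2$.

*Proof.* Let $G=D(a,b)$, and let $x_1,x_2$ be the first two vertices, counted from $s_1$, of a leg with $b$ vertices at $s_1$. Both have degree 2. In $G-x_1$ the vertex $s_1$ has degree 2, so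
$$G-x_1=S(a,b,a+1)\cup P_{b-1},\qquad G-x_2=F_2\cup P_{b-2},$$
where $F_2$ has the adjacent vertices $s_1$ (with legs of length $a$ and $1$, the latter being one vertex $l$) and $s_2$ (with legs of length $a$ and $b$). The cards have one, respectively two vertices of degree at least 3, so they differ.

Let $H$ be a competitor: $y,y'$ have degree 2, $H-y\cong G-x_1$, $H-y'=F_2\cup P_{b-2}$, $y\ne y'$. The first step locates $y$. In $H$ the vertices $s_1,s_2$ of $F_2$ have degree at least 3, but $H-y$ has only one vertex of degree at least 3. As $\deg y=2$, $y$ is neither of $s_1,s_2$, so $y$ is adjacent to $s_1$ or $s_2$; this edge lies in $F_2$, so $y$ is the first vertex of a leg of $F_2$.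

**Case 1: $y$ is a leaf of $F_2$.** As $\deg_Hy=2$, we have $y\sim y'$, and $y'$ has one further neighbor $\beta$. If $\beta\in F_2-y$, then $P_{b-2}$ is a component of $H-y$, whose components have $2a+b+2$ and $b-1$ vertices; impossible. So $\beta\in P_{b-2}$, and $H-y$ has the two components $F_2-y$, with $2a+b+2$ vertices, and $P_{b-2}$ together with $y'$. By sizes $F_2-y\cong S(a,b,a+1)$, and $P_{b-2}$ with $y'$ is $P_{b-1}$, so $\beta$ is an end of $P_{b-2}$. If $y=l$, or $a=1$ and $y$ is the other leaf at $s_1$, then $y,y',P_{b-2}$ form a leg of length $b$ at $s_1$ and $H\cong G$. If $a=1$ and $y$ is the leaf at $s_2$, then $F_2-y=S(1,1,b+1)\not\cong S(1,b,2)$, impossible. There are no other possibilities: if $a\ge4$, the only leaf of $F_2$ adjacent to $s_1$ or $s_2$ is $l$.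

**Case 2: $y$ is not a leaf of $F_2$.** Then $y$ has two neighbors in $F_2$, so $y\not\sim y'$. The graph $F_2-y$ consists of a spider $\Sigma$ with center of degree 3 and a path. The graph $H-y$ is a forest with two components and $H-y-y'=(F_2-y)\cup P_{b-2}$ has three; so $y'$, of degree 2, joins two different ones of these three.

*Let $a=b=c$.* If $y$ is at $s_1$, then $\Sigma=S(c,c,2)$ with center $s_2$; if $y$ is at $s_2$, then $\Sigma=S(c,1,c+1)$ with center $s_1$. The other two components are $P_{c-1}$ and $P_{c-2}$, and $H-y\cong S(c,c,c+1)\cup P_{c-1}$. The component not touched by $y'$ must be $P_{c-1}$: $\Sigma$ is not a path and has $2c+3<3c+2$ vertices, and $P_{c-2}$ has the wrong size. So $y'$ joins $\Sigma$ and $P_{c-2}$, and the result is $S(c,c,c+1)$, whose center has degree 3 and which has no other vertex of degree at least 3. Hence $y'$ is joined to the end of a leg of $\Sigma$ and to an end of $P_{c-2}$: a leg of $\Sigma$ is lengthened by $c-1$. In $S(c,c,2)$ this must be the leg 2, and in $S(c,1,c+1)$ the leg 1, because otherwise a leg of length 2, respectively 1, persists. In both cases it is the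 leg ending in $l$. So $l,y',P_{c-2}$ form a leg of length $c$ at $s_1$ and $H\cong G$.

*Let $a=1$.* Then $y$ lies on the leg of length $b$ at $s_2$, $\Sigma=S(1,1,2)$ with center $s_1$, the other components are $P_{b-1}$ and $P_{b-2}$, and $H-y\cong S(1,b,2)\cup P_{b-1}$. Again $P_{b-1}$ is the untouched component, since $\Sigma$ is not a path and has $5<b+4$ vertices. As before $y'$ lengthens a leg of $\Sigma$ by $b-1$. The leg 2 would give $S(1,1,b+1)\not\cong S(1,b,2)$; so it is a leg of length 1 at $s_1$, and $H\cong G$. $\square$

For (S3) we have $n=2b+4\ge27$, so $b\ge12$ and Proposition 14 applies.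

## Exceptional trees: a fork and one of its leaves

In the exceptional family the competing trees came from confusing $P_{k+3}$ with $Y_k$. So we use a dacard that shows a fork: the card of the fork vertex itself.

**Proposition 15.** If $G$ is of type (S2), then $\operatorname{drn}(G)\le2$.

*Proof.* By Proposition 4 we may assume that $G$ is not of type (S4).

**Step 1: the shape of $G$.** This step fixes the numbers we will count. In $G$ there are vertices, called *$u$-vertices*, each carrying $i$ branches $P_{k+3}$ and $j$ branches $Y_k$, with the same $i,j\ge1$ and $k\ge0$. All leaves of $G$ and their neighbors lie in these branches. Every $u$-vertex has degree at least 3: either it has a neighbor outside its $i+j\ge2$ branches, or $G=\langle P_{k+3}^i,Y_k^j\rangle$. In the latter case $i+j\ge3$, since $\langle P_{k+3},Y_k\rangle=S(1,1,n-3)$ is of type (S4). Moreover, if $k=0$ and $j\ge2$, every $u$-vertex has degree at least 4: with an outside neighbor its degree is $i+j+1\ge4$, and otherwise $n=1+3(i+j)\ge27$ and $i+j\ge9$. Let $N_P,N_Y$ be the total numbers of branches $P_{k+3}$ and $Y_k$. Then $G$ has $L=N_P+2N_Y$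 leaves. A *leg* is a maximal path starting at a leaf and continuing through vertices of degree 2; the next vertex, of degree at least 3, is its *base*, and its length is its number of vertices.

**Step 2: the two dacards.** Choose a branch $Y_k$ with fork vertex $x$ (degree 3, two leaf neighbors) and a leaf $v\sim x$; use the dacards of $v$ and $x$. They differ in degree. We have $G-x=2K_1\cup G'$ with $|G'|>1$. Put $T'=G-v$; in $T'$ the chosen branch has become $P_{k+2}$. Let $H=T'+u_0$ be a competitor, where $u_0$ is the new leaf, $\deg_Hx'=3$, $H-x'=2K_1\cup K$, $K\cong G'$. As $H$ is a tree and $|K|>1$, the vertex $x'$ has exactly two leaf neighbors in $H$.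

For later use: if $k\ge1$, the legs of $G'$ are $N_P$ of length $k+3$, one of length $k$ and $2(N_Y-1)$ of length 1. If $k=0$, $G'$ has $L-2$ leaves, because $\deg_Gu\ge3$ for the $u$-vertex $u$ that lost its branch.

**Step 3: $u_0\sim x'$.** Then $x'$ has degree 2 in $T'$ and a leaf neighbor there. So it is the penultimate vertex of the new $P_{k+2}$, i.e. $x'=x$ and $H\cong G$, or it is the penultimate vertex of some $P_{k+3}$. In the latter case $K$ is $T'$ minus the last two vertices of this $P_{k+3}$. If $k=0$, then $K$ has as many leaves as $T'$, namely $L-1$ (the remaining vertex of the $P_3$ is a leaf), but $G'$ has $L-2$, a contradiction. If $k\ge1$, all bases keep degree at least 3, and $K$ has the legs: $N_P-1$ of length $k+3$, one each of lengths $k+2$ and $k+1$, and $2(N_Y-1)$ of length 1. So it has $N_P-1$ legs of length $k+3$, while $G'$ has $N_P$, a contradiction.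

**Step 4: $u_0\not\sim x'$.** Then $x'$ has degree 3 and two leaf neighbors already in $T'$, so it is the fork vertex of another $Y_k$. Its two leaves are leaves of $H$, so $u_0$ is not attached to them, and $K=K_0+u_0$, where $K_0$ is $T'$ minus these three vertices.

*Let $k\ge1$.* The legs of $K_0$ are $N_P$ of length $k+3$, one of length $k+2$, one of length $k$, and $2(N_Y-2)$ of length 1. So $G'$ has one leaf more than $K_0$, and $u_0$ is attached to a nonleaf $y$. If $y$ is a nonleaf vertex of a leg of length $\lambda$, this leg is replaced by a leg of length 1 and one of some length $\lambda'<\lambda$; otherwise only a leg of length 1 is added. Since $k+2\notin\{k+3,k,1\}$, the leg of length $k+2$ must disappear. So $\lambda=k+2$, and comparing with the legs of $G'$ gives $\lambda'=1$. Thus $y$ is the penultimate vertex of the new $P_{k+2}$, that is, $y=x$ and $H\cong G$.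

*Let $k=0$.* The tree $K_0$ has $L-3$ leaves: $T'$ has $L-1$, two disappear, and the $u$-vertex that loses a branch keeps degree at least 2. As $G'$ has $L-2$, $u_0$ is attached to a nonleaf $y$. Count the vertices of degree 2 with a leaf neighbor. In $G'$ these are exactly the $N_P$ middle vertices of the $P_3$'s, since no $u$-vertex has a leaf neighbor. In $K_0$ these are the same kind of $N_P$ vertices and the top vertex $a_1=x$ of the new $P_2$: together $N_P+1$. In $K$ the vertex $y$ has degree at least 3, and every other vertex of $K_0$ keeps its degree and its leaf neighbors. As $K\cong G'$ has only $N_P$ such vertices, $y$ is one of the $N_P+1$. If $y=a_1$, then $H\cong G$. Otherwise $y$ is the middle vertex of a $P_3$. Then $a_1$ has degree 2 in $K$ and a leaf neighbor, and its other neighbor is a $u$-vertex $u$. This $u$ has degree at least 3 in $K$: it lost at most one branch, and only if $j\ge2$, when $\deg_Gu\ge4$. But in $G'$ every degree-2 vertex with a leaf neighbor has its other neighbor of degree 2 (the top of a $P_3$). This contradicts $K\cong G'$. $\square$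

## Recovering the root of a homogeneous tree

For type (S1) we will delete vertices near the root and have to glue unrooted pieces back together. The next lemma says that the unrooted graph $B-r$ shows where the root was.

**Lemma 16.** Let $B=\langle C^s\rangle$, $s\ge1$, be homogeneous with root $r$.

(H1) If $r'\in V(B)$ and $B-r'\cong B-r$ (unrooted), then $(B,r')\cong(B,r)$. If moreover $r'\ne r$, then $s=1$ and $B$ is a path or a spider with at least 3 legs, all of equal length; in the spider case $r,r'$ are leg ends.

(H2) If $B=cc(C')$, and $k$ is a degree-one vertex of $B$ whose neighbor $z'$ has degree 2 and $B-\{k,z'\}\cong C'$ (unrooted), then $(B,k)\cong(B,r)$.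

For example, the spider with three legs of length $\ell$, rooted at a leg end, is the homogeneous tree $c^{\ell}(\langle P_\ell,P_\ell\rangle)$, and deleting any leg end gives the same graph.

*Proof.* **Step 1: easy cases.** In (H1) with $s\ge2$, all components of $B-r'$ have size $|C|<|B|/2$. So $r'$ is the centroid, which is $r$. From now on $s=1$ (which holds in (H2)). In (H1), $r'$ then has degree one, because $B-r'\cong B-r$ is connected. If $B$ is a path, $r'$, respectively $k$, is an end, and all claims are clear.

**Step 2: set-up.** Let $B$ not be a path. Then $B=c^{j+1}(D)$ with $j\ge0$, $D=\langle E^{d'}\rangle$ homogeneous with root $q$, $d'\ge2$; put $e=|E|$. We may assume $r'\ne r$, respectively $k\ne r$. Put $i=1$, $k:=r'$ in (H1), and $i=2$ in (H2). Then $i\le j+1$: in (H2), $B=cc(C')$ forces $j\ge1$, because $D$ is not planted. Let $T_1=c^{\,j+1-i}(D)$ be $B$ minus its first $i$ vertices counted from $r$, and let $T_2$ be $B$ minus the path of $i$ vertices ending in $k$. By hypothesis $T_1\cong T_2$. It suffices to show $E=P_{j+1}$: then $B$ is a spider with center $q$ whose $d'+1\ge3$ legs all have length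 $j+1$, and $r,k$ are leg ends, so $(B,k)\cong(B,r)$.

Since all vertices of the same depth have the same number of children, the leaves of $D$ lie in $B$ on legs of one common length $\ell$, whose bases lie in $D$ and have at least two such legs below them. (The bases are at the last depth where vertices have at least two children; they have a parent in $B$, so they have degree at least 3.) Let $z$ be the base of the leg of $k$ and $L$ the number of leaves of $D$. Then $i\le\ell$: for $i=2$, $z'$ has degree 2, so $z'\ne z$.

**Step 3: counting degree-one vertices.** $T_1$ has $L+1$ of them if $j+1>i$ and $L$ if $j+1=i$. $T_2$ has $1+L$ if $\ell>i$ and $L$ if $\ell=i$, since $z$ keeps degree at least 2. As these numbers agree, we are in one of two cases.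

**Case I: $j+1>i$ and $\ell>i$.** All bases keep degree at least 3. The leg lengths of $T_1$ are $j+1-i$ and $L$ times $\ell$; those of $T_2$ are $j+1$, $\ell-i$ and $L-1$ times $\ell$. So $\{j+1-i,\ell\}=\{j+1,\ell-i\}$ and $j+1=\ell$. In both trees there is exactly one leg of length $\ell-i$; its base is $q$ in $T_1$ and $z$ in $T_2$. An isomorphism $T_1\to T_2$ maps $q$ to $z$, and the other branches at these vertices correspond. In $T_1$ they are all $E$; in $T_2$ one of them is another leg $P_\ell$ at $z$. So $E=P_\ell=P_{j+1}$.

**Case II: $j+1=i=\ell$.** If $E$ is a path, then $q$ is the base of the legs and $e=\ell=j+1$. Suppose $E$ is not a path. Then $z$ lies in a copy of $E$ and has at least two legs of length $\ell=i$ below it, so $e>i$. The tree $T_1=D$ has the unique centroid $q$, of degree $d'$. In $T_2$ the vertex $q$ has $d'+1$ branches, of sizes $i,\ e-i,\ e,\dots,e$, all nonempty and at most $e<|D|/2=|T_2|/2$. So $q$ is the unique centroid of $T_2$, of degree $d'+1$. This contradicts $T_1\cong T_2$. $\square$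

## Homogeneous trees with one centroid

The pair used here is the centroid and one of its neighbors. The competitor is an arbitrary graph; comparing its two descriptions after deletion of both vertices identifies all pieces.

**Proposition 17.** If $G=\langle B^d\rangle$ with $d\ge2$ and $B$ homogeneous, then $\operatorname{drn}(G)\le2$.

*Proof.* Let $b=|B|$. If $b=1$, $G$ is a star, settled by Lemma 3. Let $b\ge2$, $B=\langle C^s\rangle$ with root $r$, $c=|C|<b$, and let $w$ be the root of $G$. The dacards of $w$ (degree $d$) and of its neighbor $r$ (degree $s+1$) have the cards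
$$G-w=dB,\qquad G-r=A\cup sC,\qquad A=\langle B^{d-1}\rangle,\quad |A|=1+(d-1)b>b,$$
so they differ. Let $H$ be a competitor: $H-w'\cong dB$, $\deg_Hw'=d$, $H-r'=A\cup sC$, $\deg_H r'=s+1$, $w'\ne r'$. If $w'\notin A$, then $A$ would be connected in $H-w'$, whose components have size $b<|A|$; so $w'\in A$. Let $r''$ be the position of $r'$ in its component $B$ of $H-w'$. The graph $H-w'-r'$ has the two descriptions
$$(d-1)B\cup(B-r'')\;\cong\;(A-w')\cup sC .$$
On the left there are exactly $d-1$ components of size at least $b$, all of them copies of $B$. As $c<b$, they are components of $A-w'$, and as $|A-w'|=(d-1)b$, they exhaust $A-w'$. So, as subgraphs of $H$, $A-w'$ is the union of the $d-1$ components $B$ of $H-w'$ not containing $r'$, and $B-r''$ is the union of the $s$ components $C$ of $H-r'$. By (H1), applied to the homogeneous trees $A$ and $B$, we get $(A,w')\cong(A,w)$ and $(B,r'')\cong(B,r)$.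

It remains to find the edges between these pieces. We have $\deg_Aw'=d-1<d=\deg_Hw'$, and $A$ is a component of $H-r'$; so $w'\sim r'$. There is no edge between $r'$ and $A-w'$ (different components of $H-w'$), none between $w'$ and the components $C$ (different components of $H-r'$), and none between $A-w'$ and these components $C$. So $H$ consists of $(A,w')$ and $(B,r'')$ joined by the edge $w'r'$: $H\cong G$. $\square$

## Homogeneous trees with two centroids

**Proposition 18.** If $G=B\bowtie B$ with $B$ homogeneous and $n\geq 27$, then $\operatorname{drn}(G)\le2$.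

*Proof.* We have $m=|B|\ge14$. Let $r_1,r_2$ be the two roots, $B=\langle C^s\rangle$ with root $r$, $s\ge1$, and $C=\langle C'^{\,t}\rangle$; let $z$ be the root of a copy of $C$ at $r_1$. Put $c=|C|$, $c'=|C'|<c<m$; if $C=\bullet$, put $t=0$ (and there is no $C'$), and then $s=m-1\ge13$. Note $m=1+sc$.

**Step 1: the standard pair.** We use the dacards of $r_1$ (degree $s+1$) and $z$ (degree $t+1$), with cards
$$G-r_1=B\cup sC,\qquad G-z=F\cup tC',\qquad F=B\bowtie B^-,\quad B^-=\langle C^{s-1}\rangle\text{ with root }r_1 .$$
Here $|F|=2m-c>m$, so the cards differ, and $|F|-1=m+(s-1)c$. Let $H$ be a competitor, an arbitrary graph, with the vertices $r'$ and $z'$: $H-r'\cong B\cup sC$ and $H-z'=F\cup tC'$. Then $r'\ne z'$, and $r'\in F$, because all components of $H-r'$ have size at most $m<|F|$. We will use the following fact: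
$$\text{if } s\ge2,\ r_1r_2\text{ is the only edge of }F\text{ with side sizes }\{m,\,m-c\}. \tag{3}$$
Indeed every other edge of $F$ has a side of size at most $c$, and $m>m-c=1+(s-1)c>c$.

**Step 2: $z'$ lies in a component $C$ of $H-r'$.** In this step we show $H\cong G$. Let $z''$ be the position of $z'$ in that component. Then $H-r'-z'$ has the two descriptions
$$B\cup(s-1)C\cup(C-z'')\;\cong\;(F-r')\cup tC'.$$
As $c'<c$, the component $B$ and the $s-1$ components $C$ on the left are components of $F-r'$; by size they exhaust it. So $F-r'\cong B\cup(s-1)C\cong F-r_1$, and $C-z''$ is the union of the $t$ components $C'$ of $H-z'$. In particular $\deg_Fr'=s<\deg_Hr'$, and since $F$ is a component of $H-z'$, we get $r'\sim z'$.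

Next, $(F,r')\cong(F,r_1)$. For $s=1$ this is (H1) for the homogeneous tree $F=c(B)$ with root $r_1$. For $s\ge2$, the edge of $F$ from $r'$ to the component of size $m$ has side sizes $m$ and $m-c$, so by (3) it is $r_1r_2$, and $r'$ is its end on the side of size $m-c$, i.e. $r'=r_1$. Also $(C,z'')\cong(C,z)$ by (H1) (trivially if $t=0$). There are no edges from $r'$ to $C-z''$ (different components of $H-z'$), none from $z'$ to $F-r'$ (different components of $H-r'$), none between $F-r'$ and $C-z''$. So $H$ consists of $(F,r')$ and $(C,z'')$ joined by the edge $r'z'$, and $H\cong G$.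

**Step 3: $z'$ lies in the component $B$ of $H-r'$.** This step describes $H$ as two trees glued along a common part. Let $z''$ be the position of $z'$ in that component. Now $H-r'-z'$ is described as $sC\cup(B-z'')$ and as $(F-r')\cup tC'$. The $s$ components $C$ of $H-r'$ have size $c>c'$, so they are components of $F-r'$. Let $W$ be the rest of $F-r'$; then $|W|=m+(s-1)c-sc=m-c\ge1$, and $B-z''=W\cup tC'$ as subgraphs of $H$. The graph $F-r'$ has $\deg_Fr'\le s+1$ components. So $W$ is connected and $\deg_Fr'=s+1=\deg_Hr'$; hence $r'\not\sim z'$. Since the component $B$ of $H-r'$ is a tree, $z'$ is adjacent to exactly one vertex $p$ of $W$ and to exactly one vertex of each $C'$, and to nothing else. Put $N=H[W\cup\{z'\}\cup tC']$. This is the component $B$ of $H-r'$, so $N\cong B$ (unrooted). Altogether $H$ is the union of $F$ (on $r'$, the $s$ copies of $C$, and $W$) and $N$, and $F\cap N=W$.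

**Step 4: $s=1$.** Here we show $H\cong G$. We have $t\ge1$, $|W|=1$, $W=\{p\}$, and $F=cc(C)$ with root $r_1$. In $F$ the vertex $p$ has degree one, its neighbor $r'$ has degree 2, and $F-\{p,r'\}\cong C$. By (H2), $(F,p)\cong(F,r_1)$.

We claim that also $(N,p)\cong(B,r)$. If $t\ge2$, then $z'$ has in $N$ the branches $\{p\}$ and $t$ copies of $C'$, of sizes $1,c',\dots,c'$, all smaller than $(2+tc')/2=|N|/2$; so $z'$ is the centroid of $N$. For the same reason $z$ is the centroid of $B=\langle\langle C'^{\,t}\rangle\rangle$. So an isomorphism $N\to B$ maps $z'$ to $z$, and, after permuting the one-vertex branches if $c'=1$, it maps $p$ to $r$. If $t=1$, then $B=cc(C')$, $p$ has degree one in $N$, $z'$ has degree 2 in $N$, and $N-\{p,z'\}\cong C'$; so (H2) applies.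

Hence $N-p$, rooted at $z'$, is $C$, and $H$ is $(F,p)\cong(F,r_1)$ with an additional branch $C$ attached at $p$. So $H\cong G$.

**Step 5: $s\ge2$.** This step shows $H\cong G$ up to one narrow situation. The edge of $F$ from $r'$ to $W$ has sides of sizes $m-c$ (namely $W$) and $m$. By (3) it is $r_1r_2$; so $r'=r_2$, $W=B^-$, and $r_2$ is adjacent to $r_1\in W$. So $H$ consists of $(B,r_2)$ and $(N,r_1)$ joined by the edge $r_2r_1$, and $H\cong G$ if $(N,r_1)\cong(B,r)$.

In $N$ the edge $z'p$ has a side of size $1+tc'=c$ containing $z'$ and a side $W$ of size $m-c>c$. In $B$ the only edges with side sizes $\{c,m-c\}$ are those at $r$. So an isomorphism $N\to B$ maps $p$ to $r$. Thus $(N,p)\cong(B,r)$, and $(W,p)\cong\langle C^{s-1}\rangle\cong(W,r_1)$. If $p=r_1$, we are done. If $s\ge3$, the root of $\langle C^{s-1}\rangle$ is its unique centroid, so $p=r_1$. If $s=2$ and $p\ne r_1$, then $W=c(C)$ with root $r_1$ and $W-p\cong W-r_1$, so (H1) leaves only the following situation: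

$s=2$, and $c(C)$ is a path, or a spider with $d'+1\ge3$ legs, all of length $\ell$, rooted at a leg end.

Outside this situation the pair $r_1,z$ determines $G$. In it we use other pairs. Here $m=1+2c$ and $n=4c+2$.

**Step 6: $c(C)$ is a path.** Then $G=D(c,c)$ with $4c+2\ge27$, so $c\ge7$ and Proposition 14 applies.

In the spider case $c=\ell(d'+1)$, and $C$ has the root $x_1$, then $x_2,\dots,x_{\ell-1}$, and the *hub* $q=x_\ell$ with $d'\ge2$ further legs of length $\ell$.

**Step 7: the spider case with $\ell=1$.** Now $C=\langle\bullet^{d'}\rangle$, so $G$ has four star centers, each with $d'$ leaf neighbors. Use the dacards of $z$ (degree $d'+1\ge3$) and of a leaf $v\sim z$. Let $T'=G-v$, $H=T'+u_0$, $\deg_Hz'=d'+1$, $H-z'\cong d'K_1\cup F_0$ with $F_0=G-C$. As $H$ is a tree and $|F_0|>1$, $z'$ has exactly $d'$ leaf neighbors in $H$. The vertices of $T'$ with leaf neighbors are three star centers with $d'$ of them each, and $z$ with $d'-1\ge1$.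

If $u_0\sim z'$, then $z'$ has exactly $d'-1\ge1$ leaf neighbors in $T'$, so $z'=z$ and $H\cong G$. Otherwise $z'$ has $d'$ leaf neighbors already in $T'$, so it is another star center, its leaves stay leaves, and $T'$ minus this star, plus $u_0$, is isomorphic to $F_0$. The graph $F_0$ has three vertices with at least $d'\ge2$ leaf neighbors. $T'$ minus the star has two of them, then $z$ with $d'-1$ leaf neighbors, and no other vertex with a leaf neighbor. Adding $u_0$ raises the number of leaf neighbors only at the vertex to which it is attached, and there by one. So $u_0\sim z$ and $H\cong G$.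

**Step 8: the spider case with $\ell\ge2$, preparations.** Here $c\ge3\ell\ge6$. Moreover $(\ell,d')\ne(2,2)$, because that tree has $4\cdot6+2=26$ vertices. Write $s_1,s_2$ for the roots of the two copies of $B=\langle C,C\rangle$. Use the dacards of a leaf $v$ in a copy of $C$ at $s_1$ and of a vertex $x_1$, which has degree 2:
$$G-x_1=F_0\cup C^-,\qquad C^-=C-x_1,\quad |C^-|=c-1,\qquad F_0=\langle C,C,c(C)\rangle,\quad |F_0|=3c+2,$$
where $F_0$ is rooted at its unique centroid, as $c+1<\frac{3c+2}2$. Let $T'=G-v$, $H=T'+u_0$, $\deg_Hz'=2$, $H-z'\cong F_0\cup C^-$. We have $u_0\not\sim z'$, since $H-z'$ has no component $K_1$. So $z'$ has degree 2 in $T'$, and $T'-z'$ has component sizes $(3c+1,c-1)$, with $u_0$ attached to the larger component, or $(3c+2,c-2)$, with $u_0$ attached to the smaller one.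

In $T'$ the vertices $s_1,s_2$ and the hubs have degree at least 3 (as $\ell\ge2$, deleting $v$ does not change the degree of a hub). So $z'$ is a non-hub vertex of a copy of $C$ or of $C-v$, and the smaller component is the part away from the edge $s_1s_2$. Its size is $c-i$ if $z'=x_i$, $i\le\ell-1$, in an intact $C$; it is $c-1-i$ if $z'=x_i$ in $C-v$; and it is at most $\ell-1<c-2$ if $z'$ lies on one of the legs below a hub. So exactly the four cases of the next step are possible.

**Step 9: the four positions of $z'$.**

(i) *$z'=x_1$ of a $C$ at $s_2$.* The larger component is $\langle C,C-v,c(C)\rangle$ rooted at $s_1$. With $u_0$ it must be isomorphic to $F_0$, and $s_1$ stays the unique centroid, as $c+2<\frac{3c+2}2$. The branch sizes must change from $c,c-1,c+1$ to $c,c,c+1$, with no new branch. So $u_0$ is added to the branch $C-v$, making it $C$, and $H\cong G$.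

(ii) *$z'=x_1$ of the intact $C$ at $s_1$.* The larger component is $\langle C,C,c(C-v)\rangle$ rooted at $s_2$. With $u_0$ its centroid is $s_2$, and it must equal $\langle C,C,c(C)\rangle$; so no new branch at $s_2$ arises. If $u_0$ is added to a branch $C$, then this branch has size $c+1$, so it becomes $c(C)$, and $c(C-v)=C$; then $C$ is a path by Lemma 6(a), no. So $c(C-v)$ becomes $c(C)$. As $c(C)$ is planted, $u_0$ is added to $C-v$, making it $C$; $H\cong G$.

(iii) *$z'=x_1$ of $C-v$.* Then $K=(C-v)-x_1$ receives $u_0$ and becomes isomorphic to $C^-$. If $\ell\ge3$, then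
$$K=S(\ell-2,\ \ell-1,\ \ell^{\,d'-1}),\qquad C^-=S(\ell-2,\ \ell^{\,d'}),$$
both with a hub of degree $d'+1\ge3$ as the only vertex of degree at least 3. So $u_0$ lengthens a leg of $K$ by one. It is the leg of length $\ell-1$, because otherwise the result has a leg of length $\ell+1$, or two of length $\ell-1$. The leg of length $\ell-2$, which contains the neighbor $x_2$ of $z'$, is unchanged, and so $H\cong G$. If $\ell=2$, then $d'\ge3$, $K=S(1,2^{d'-1})$, $C^-=S(2^{d'})$, both with a hub of degree $d'\ge3$, which in $K$ is the neighbor $x_2$ of $z'$, as the only vertex of degree at least 3. So $u_0$ lengthens the leg of length 1, and $H\cong G$.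

(iv) *$\ell\ge3$ and $z'=x_2$ of an intact $C$.* Then the larger component must already be isomorphic to $F_0$. If this $C$ is at $s_2$, the larger component is $\langle C,C-v,\langle C,\bullet\rangle\rangle$ rooted at $s_1$, with branch sizes $c,c-1,c+2$; $s_1$ is its unique centroid, and it is not $F_0$. If this $C$ is at $s_1$, the larger component is $\langle C,C,\langle C-v,\bullet\rangle\rangle$ rooted at its unique centroid $s_2$, and $\langle C-v,\bullet\rangle\ne c(C)$; so it is not $F_0$. This case does not occur. $\square$

The exclusion of $(\ell,d')=(2,2)$ in Step 8 matters for this pair of dacards. There $C=c(\langle P_2,P_2\rangle)$ and $C^-=P_5$, and in (iii) $K=P_4$, whose second vertex is the old hub. Attaching $u_0$ to the end farther from the hub also gives $P_5$. The resulting tree has $c(\langle\bullet,P_3\rangle)$ in place of one branch $C=c(\langle P_2,P_2\rangle)$, so it is a competitor not isomorphic to the 26-vertex tree $G$. This says only that this pair fails for that tree; other pairs are not considered here.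

## Putting the families together

*Proof of Theorem 2.* Let $G$ be a tree with $n\ge27$ vertices. If $G$ is a star, $\operatorname{drn}(G)=1$ by Lemma 3. Let $G$ be a non-star. By Lemma 3 no single dacard determines $G$, so $\operatorname{drn}(G)\ge2$. If $G$ is not of type (S1)–(S4), two leaf dacards determine it by Proposition 13. For type (S1) use Proposition 17 or 18, for (S2) Proposition 15, for (S3) Proposition 14 and the remark after it, for (S4) Proposition 4. So $\operatorname{drn}(G)=2$. $\square$

Hence a tree with $\operatorname{drn}(G)>2$ has at most 26 vertices. Up to isomorphism there are finitely many such trees, so $\operatorname{drn}(G)\le2$ for all but finitely many trees $G$, and the conjecture is true.
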